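# Nearest-neighbor exclusion and critical percolation: paying for long swaps with short ones, and a count that can only rise

## 1. Swapping two sites along a path

Let $\mathbb T=\mathbb Z e_1+\mathbb Z e_2$ be the triangular lattice, with $|e_1|=|e_2|=1$ and angle $\pi/3$ between $e_1$ and $e_2$. A configuration is $\omega\in\{0,1\}^{\mathbb T}$ (1 is open, 0 is closed), and $\mu$ is the law under which the sites are independent and open with probability $1/2$. All norms and inner products are in $L^2(\mu)$ unless we say otherwise.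

For a permutation $\sigma$ of $\mathbb T$ that moves finitely many sites, put $(U_\sigma g)(\omega)=g(\omega\circ\sigma)$. Since $\mu$ is invariant under permutations of the sites, $U_\sigma$ is unitary; also $U_\sigma U_{\sigma'}=U_{\sigma\sigma'}$. Write $U_{xy}$ for the transposition $\sigma=(x\,y)$. It is a unitary involution, hence self-adjoint, and
$$\|U_{xy}g-g\|^2=2\|g\|^2-2\langle g,U_{xy}g\rangle=2\langle g,(1-U_{xy})g\rangle. \tag{1}$$
If $g$ is the indicator of an event, $\|U_{xy}g-g\|^2$ is the probability that swapping the states of $x$ and $y$ changes whether the event occurs. The fact on which these notes turn is that a long swap can be paid for by short ones.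

**Lemma 1.** If $x=z_0,z_1,\dots,z_\ell=y$ are distinct sites, then for every $g\in L^2(\mu)$
$$\|U_{xy}g-g\|^2\le 4\ell\sum_{i=1}^{\ell}\|U_{z_{i-1}z_i}g-g\|^2 .$$

**Proof.** Put $s_i=(z_{i-1}\,z_i)$. Then
$$(x\,y)=s_1\cdots s_{\ell-1}\,s_\ell\,s_{\ell-1}\cdots s_1 .$$
Indeed the right side is the conjugate of $s_\ell=(z_{\ell-1}\,z_\ell)$ by $\pi=s_1\cdots s_{\ell-1}$. Reading from the right, $\pi$ carries $z_{\ell-1}$ to $z_{\ell-2}$, then to $z_{\ell-3}$, and so on down to $z_0$, and it fixes $z_\ell$; so the conjugate is $(z_0\,z_\ell)$. (For $\ell=2$ this says $(x\,y)=(x\,z)(z\,y)(x\,z)$.) For unitaries,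
$$\|U_{\sigma\sigma'}g-g\|\le\|U_\sigma(U_{\sigma'}g-g)\|+\|U_\sigma g-g\|=\|U_{\sigma'}g-g\|+\|U_\sigma g-g\| .$$
Each $s_i$ occurs at most twice in the word, so $\|U_{xy}g-g\|\le 2\sum_{i=1}^\ell\|U_{s_i}g-g\|$. Square this and apply Cauchy–Schwarz. $\square$

This is what the lemma is for. A dynamics that swaps pairs of sites at random has an energy, namely a weighted sum of the quantities $\|U_{xy}g-g\|^2$. Lemma 1 compares the energies of two such dynamics. We shall deduce that critical percolation forgets its crossings under *nearest-neighbor* swaps. We do this twice: once by comparison with a long-range dynamics for which the answer is given, and once by comparison with an artificial dynamics that is simple enough to analyze directly.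

## 2. Exclusion dynamics as a walk on finite sets

**Definition (symmetric exclusion).** Let $P(x,y)=P(y,x)\ge0$ be a symmetric kernel with $\bar p=\sup_x\sum_yP(x,y)<\infty$. In the $P$-exclusion dynamics $t\mapsto\omega^P(t)$, for each unordered pair $\{x,y\}$, at rate $P(x,y)$ the states of $x$ and $y$ are exchanged. We start it from $\omega^P(0)\sim\mu$, which is stationary.

On functions of finitely many sites (cylinder functions) the generator is $L_P=\sum_{\{x,y\}}P(x,y)(U_{xy}-1)$; see Liggett, *Interacting Particle Systems*, Ch. VIII.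

**Walsh functions.** For finite $S\subset\mathbb T$ put $\chi_S(\omega)=\prod_{x\in S}(2\omega_x-1)$. These are orthonormal, and $U_\sigma\chi_S=\chi_{\sigma(S)}$. Let $H_k$ be the closed span of $\{\chi_S:|S|=k\}$.

**Purpose of this paragraph: to turn the covariance into a quadratic form.** The operator $L_P$ moves $\chi_S$ only if exactly one of $x,y$ is in $S$. On $\{\chi_S:|S|=k\}$ it therefore acts as a jump-rate matrix: $S$ jumps to $(S\setminus\{x\})\cup\{y\}$, $x\in S$, $y\notin S$, at rate $P(x,y)$. This matrix is symmetric, because the reverse jump has the same rate, and the total rate out of $S$ is at most $\sum_{x\in S}\sum_yP(x,y)\le k\bar p$. Absolute row sums and column sums are thus at most $2k\bar p$. So $L_P$ is bounded on the coefficient space $\ell^1$, and by Schur's test it is bounded and self-adjoint on the coefficient space $\ell^2$, that is, on $H_k$.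

Let $p_t(S,S')$ be the transition probabilities of this walk on $k$-sets; they are symmetric in $S,S'$. Put $u(t)=e^{tL_P}\chi_S=\sum_{S'}p_t(S,S')\chi_{S'}$. This series converges uniformly in $\omega$, because $\sum_{S'}p_t(S,S')=1$ and $|\chi_{S'}|\le1$. Its partial sums are cylinder functions, and since the sup norm is at most the $\ell^1$ norm of the coefficients, $L_P$ of the partial sums converges uniformly. So $u(t)$ lies in the domain of the closed generator and solves $u'=L_Pu$, $u(0)=\chi_S$. By uniqueness for the Cauchy problem, $u(t)$ is the process semigroup applied to $\chi_S$.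

Next, by (1), for finite linear combinations $g$ of the $\chi_S$ with $|S|=k$,
$$\langle g,-L_Pg\rangle=\tfrac12\sum_{\{x,y\}}P(x,y)\,\|U_{xy}g-g\|^2. \tag{2}$$
This extends to all $g\in H_k$. For each finite set of pairs, the partial sum on the right is a continuous quadratic form, bounded by $\langle g,-L_Pg\rangle$ on a dense set, hence everywhere. The partial sums increase to a nonnegative quadratic form which is therefore bounded, hence continuous, and which agrees with the left side on a dense set.

Now let $D_n=\mathbb T\cap[0,n]^2$ and let $f=f_n$ be the indicator of a left-right open crossing of $[0,n]^2$. Expand $f=\sum_{S\subset D_n}\hat f(S)\chi_S$ and put $\tilde f=f-\mathbb Ef$. Then $\tilde f\in\mathcal H_n:=\bigoplus_{1\le k\le|D_n|}H_k$, a finite sum of invariant subspaces, on which $L_P$ is bounded and self-adjoint and (2) holds by the same argument. Since $e^{tL_P}1=1$ and $\mathcal H_n$ is orthogonal to constants,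
$$c_P(t):=\operatorname{Cov}\big[f(\omega^P(0)),f(\omega^P(t))\big]=\langle\tilde f,e^{tL_P}\tilde f\rangle=\sum_{S,S'\neq\emptyset}\hat f(S)\hat f(S')\,p_t(S,S'). \tag{3}$$
As $-L_P\ge0$, $c_P(t)$ is nonnegative and nonincreasing in $t$.

**Small cases by hand.** Replace $f$ in (3) by simpler functions.

* *One site.* For $g=\mathbf 1\{\omega_x=1\}=\frac12+\frac12\chi_x$ the covariance is $\frac14p_t(\{x\},\{x\})$. For nearest-neighbor exclusion this is at least $\frac14e^{-6t}$, since the walker waits at rate $6$. It does not decay with $n$.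
* *Two sites, both open.* For $g=\mathbf 1\{\omega_x=\omega_y=1\}=\frac14(1+\chi_x+\chi_y+\chi_{\{x,y\}})$ and the dynamics that only swaps $x$ and $y$, $g$ is invariant: the covariance is $\operatorname{Var}g=\frac3{16}$ forever.
* *Parity.* For $g=\chi_{D_n}$ and nearest-neighbor exclusion confined to $D_n$, nothing changes: the covariance is $1$ for all $t$. The same holds for any function of the number of open sites in $D_n$, up to replacing $1$ by its variance.

So decorrelation is not automatic; it must come from the geometry of crossings.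

## 3. Exclusion sensitivity of crossings: the two theorems

The memoir "Géométrie Presque-Critique Et Dynamiques En Physique Statistique Planaire" (http://math.univ-lyon1.fr/homes-www/garban/Fichiers/memoirHDR.pdf) states the following as **Theorem 1.13**, from [G8]. If $P(x,y)\asymp\|x-y\|^{-(2+\alpha)}$ for some $\alpha>0$, then $c_P(t)\to0$ as $n\to\infty$ for every fixed $t>0$, and this remains true for $t=t_n\ge n^{-\beta(\alpha)}$ for some $\beta(\alpha)>0$. The control obtained deteriorates as $\alpha$ grows. The memoir asks about the limiting nearest-neighbor case: $P_{nn}(x,y)=1$ if $x,y$ are nearest neighbors, and $0$ otherwise.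

**Theorem A.** For $P=P_{nn}$ and every fixed $t>0$, $\operatorname{Cov}[f_n(\omega^P(0)),f_n(\omega^P(t))]\to0$. It also tends to $0$ for $t=t_n\ge n^{-\beta}$, for some $\beta>0$.

For the sharp version we need two more notions.

**Definition (pivotal sites).** A site $x$ is pivotal for $f$ in $\omega$ if flipping $\omega_x$ changes $f$. Put $I_n=\sum_x\mathbb P(x\text{ is pivotal for }f_n)$.

As usual, the discretization is such that crossing duality holds: there is no open left-right crossing exactly when there is a closed top-bottom crossing, and the ends of crossings are within distance $1$ of the sides they join. So if $x$ is pivotal, then around $x$ there are, in alternating cyclic order, open paths from $x$ to the left and right sides and closed paths from $x$ to the top and bottom sides. (A path may be empty if $x$ itself is next to that side.)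

*Example.* If the box were a single row of $k$ sites, $f$ would be the indicator that all are open; each site is pivotal with probability $2^{-(k-1)}$.

**Definition (four arms).** $\alpha_4(r,R)$ is the probability that the annulus of radii $r<R$ (Euclidean balls centered at a site) is crossed by four disjoint paths of alternating colors, and $\alpha_4(R)$ is the same with arms starting from the neighbors of a site.

**Theorem B.** Fix $0\ne u\in\mathbb T$, $\kappa\in(0,1]$, $\bar p<\infty$. Let $P=P_n$ be symmetric kernels (possibly depending on $n$) with $\sup_x\sum_yP_n(x,y)\le\bar p$ and $P_n(x,x+u)\ge\kappa$ whenever $x,x+u\in D_n$. Then for every sequence $t_n>0$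
$$\operatorname{Cov}[f_n(\omega^P(0)),f_n(\omega^P(t_n))]\to0\iff t_nI_n\to\infty,\qquad I_n\asymp n^2\alpha_4(n)=n^{3/4+o(1)} .$$
Moreover, for all $t,n$: $\operatorname{Cov}[f_n(\omega^P(0)),f_n(\omega^P(t))]\ge\operatorname{Var}(f_n)\exp\big(-\bar p\,t\,I_n/(2\operatorname{Var}f_n)\big)$.

The class contains:

* nearest-neighbor exclusion on $\mathbb T$ ($u=e_1$, $\kappa=1$, $\bar p=6$), the same dynamics confined to $D_n$, and exclusion along one lattice direction only;
* every nonzero translation-invariant summable kernel $P(x,y)=p(y-x)$: choose $u\ne0$ with $p(u)>0$ and $\kappa=\min(1,p(u))$;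
* every $P\asymp\|x-y\|^{-(2+\alpha)}$, $\alpha>0$: such a kernel has uniformly bounded row sums, because $\sum_{v\ne0}\|v\|^{-(2+\alpha)}<\infty$ in the plane, and it is bounded below at $u=e_1$.

So in Theorem 1.13 every $\beta<3/4$ is admissible, uniformly in $\alpha$: if $t_n\ge n^{-\beta}$, then $t_nI_n\ge n^{3/4-\beta+o(1)}\to\infty$. No $\beta>3/4$ is admissible, since for $t_n=n^{-\beta}$ we get $t_nI_n\to0$.

## 4. From energies to covariances through the resolvent

Suppose two dynamics satisfy $-L_1\le C(-L_2)$ as quadratic forms. One would like to conclude at once that $\langle g,e^{tL_2}g\rangle\le\langle g,e^{tL_1/C}g\rangle$. This fails, because $A\le B$ does not imply $e^{-B}\le e^{-A}$. Take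
$$A=\begin{pmatrix}2&2\\2&2\end{pmatrix},\qquad B=\begin{pmatrix}5&2\\2&2\end{pmatrix},\qquad g=\tfrac1{\sqrt2}\begin{pmatrix}1\\1\end{pmatrix}.$$
Here $B-A=\operatorname{diag}(3,0)\ge0$ and $A\ge0$. Since $Ag=4g$, $\langle g,e^{-A}g\rangle=e^{-4}\approx0.018$. The matrix $B$ has eigenvalues $1$ and $6$ with unit eigenvectors $(1,-2)/\sqrt5$ and $(2,1)/\sqrt5$, so $\langle g,e^{-B}g\rangle=\frac1{10}e^{-1}+\frac9{10}e^{-6}\approx0.039$, which is larger.

Inversion, however, *is* order-reversing on positive operators: $0<X\le Y$ implies $Y^{-1}\le X^{-1}$. The resolvent is an average of the semigroup over an exponential time, and since correlations are monotone in time, little is lost by averaging.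

**Lemma 2.** Let $A,B\ge0$ be bounded self-adjoint with $A\le CB$, let $\|g\|\le1$, $c_A(t)=\langle g,e^{-tA}g\rangle$, $c_B(t)=\langle g,e^{-tB}g\rangle$. For all $t>0$ and $h\in(0,1)$,
$$c_B(t)\le2h+2c_A(ht/C).$$

**Proof.** From $1+tB\ge1+\frac tCA$ we get $(1+tB)^{-1}\le(1+\frac tCA)^{-1}$. By the spectral theorem $(1+tB)^{-1}=\int_0^\infty e^{-v}e^{-vtB}\,dv$, and similarly for $A$. Both $c_A$ and $c_B$ are nonnegative, nonincreasing, and at most $1$. Hence
$$(1-e^{-1})\,c_B(t)\le\int_0^1e^{-v}c_B(vt)\,dv\le\int_0^\infty e^{-v}c_B(vt)\,dv\le\int_0^\infty e^{-v}c_A(vt/C)\,dv .$$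
In the last integral bound $c_A$ by $1$ for $v<h$ and by $c_A(ht/C)$ for $v\ge h$; the integral is at most $h+c_A(ht/C)$. Finally $1/(1-e^{-1})<2$. $\square$

## 5. Theorem A: short swaps dominate jumps with tail exponent $2+\alpha$, $\alpha>2$

Fix $\alpha>2$, say $\alpha=3$, and let $P_\alpha(x,y)=\|x-y\|^{-(2+\alpha)}$ for $x\ne y$. (If one wants $\sum_yP_\alpha=1$, multiply by a constant; only $C_\alpha$ below changes.)

**Claim 3.** There is $C_\alpha<\infty$ with $-L_{P_\alpha}\le C_\alpha(-L_{nn})$ on each $H_k$, with the same $C_\alpha$ for all $k$.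

**Step 1: choose paths and count how often an edge is used.** For each unordered pair choose an order $(x,y)$, write $v=y-x=ae_1+be_2$, and join $x$ to $y$ by $|a|$ steps in direction $\pm e_1$ followed by $|b|$ steps in direction $\pm e_2$. The sites visited are distinct and the number of steps is $\ell(v)=|a|+|b|$. Since
$$\|v\|^2=a^2+ab+b^2\ge\tfrac12(a^2+b^2)\ge\tfrac14(|a|+|b|)^2,$$
$\ell(v)\le2\|v\|$. Fix the displacement $v$ and an edge $e$. For each $i$, the direction of the $i$-th step is determined by $v$, so at most one starting point $x$ makes $e$ the $i$-th edge of the path. Hence $e$ lies on the path of at most $\ell(v)$ pairs of displacement $v$.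

**Step 2: sum.** Let $g$ be a finite linear combination of the $\chi_S$, $|S|=k$. By (2) and Lemma 1,
$$\langle g,-L_{P_\alpha}g\rangle\le\tfrac12\sum_{e}\|U_eg-g\|^2\sum_{v\ne0}4\,\ell(v)\cdot\ell(v)\,\|v\|^{-(2+\alpha)}\le\Big(16\sum_{v\ne0}\|v\|^{-\alpha}\Big)\langle g,-L_{nn}g\rangle ,$$
where $e$ runs over nearest-neighbor edges. One factor $\ell(v)$ is the loss in Lemma 1, the other is the multiplicity from Step 1. The sum over the two-dimensional lattice is finite because $\alpha>2$. Both sides are continuous on $H_k$, so the inequality extends by density. $\square$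

*The condition $\alpha>2$ is not just a defect of the paths.* For $\alpha<2$ no constant works. Take $g=\sum_x\varphi(x)\chi_{\{x\}}$ with $\varphi(x)=(1-\|x\|/L)_+$. Then $U_{xy}g-g=(\varphi(x)-\varphi(y))(\chi_{\{y\}}-\chi_{\{x\}})$, so by (2) the energy is $\sum_{\{x,y\}}P(x,y)(\varphi(x)-\varphi(y))^2$. For $P_{nn}$ it is bounded: of order $L^2$ edges contribute, each at most $L^{-2}$. For $P_\alpha$, the at least $cL^4$ pairs with $\|x\|\le L/4$, $2L\le\|y\|\le3L$ contribute at least $c'L^{-2-\alpha}$ each, in total at least $c''L^{2-\alpha}\to\infty$. We are lucky that Theorem 1.13 holds for *all* $\alpha>0$, so a single large $\alpha$ suffices.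

**Step 3: transfer.** Apply Lemma 2 on $\mathcal H_n$ with $A=-L_{P_\alpha}$, $B=-L_{nn}$, $C=C_\alpha$, $g=\tilde f_n$ (note $\|\tilde f_n\|^2=\operatorname{Var}f_n\le\frac14$). For every $h\in(0,1)$,
$$c_{nn}(t)\le2h+2\,c_{P_\alpha}(ht/C_\alpha).$$
For fixed $t$ the time $ht/C_\alpha$ is fixed and positive, so Theorem 1.13 gives $c_{P_\alpha}(ht/C_\alpha)\to0$. Hence $\limsup_nc_{nn}(t)\le2h$ for every $h$, that is, $c_{nn}(t)\to0$. If $t_n\ge n^{-\beta}$ with $0<\beta<\beta(\alpha)$, then $ht_n/C_\alpha\ge n^{-\beta(\alpha)}$ for large $n$, and the same conclusion holds. This proves Theorem A. $\blacksquare$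

We turn to Theorem B. Its proof does not use Theorem 1.13.

## 6. The speed limit: the energy of $f_n$ is at most $\bar p\,I_n/2$

This section proves the lower bound on the covariance. Let $\nu$ be the spectral measure of $\tilde f$ for $-L_P$; its mass is $\operatorname{Var}f$, and $c_P(t)=\int e^{-\lambda t}\,d\nu(\lambda)$.

**Step 1: bound the energy.** Let $\tau_{xy}$ denote the swap on configurations. If $f(\tau_{xy}\omega)\ne f(\omega)$, then $\omega_x\ne\omega_y$, so the swap flips both sites. Flip first $x$, then $y$: either $x$ is pivotal for $\omega$, or $y$ is pivotal for $\omega$ with $x$ flipped, a configuration that again has law $\mu$. So, by (2),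
$$\int\lambda\,d\nu=\tfrac12\sum_{\{x,y\}}P(x,y)\,\mathbb P(f\circ\tau_{xy}\ne f)\le\tfrac12\sum_{\{x,y\}}P(x,y)\big(\mathbb P(x\text{ piv})+\mathbb P(y\text{ piv})\big)\le\tfrac12\,\bar p\,I_n ,$$
where the last step regroups the sum as $\sum_x\mathbb P(x\text{ piv})\sum_{y\ne x}P(x,y)$.

**Step 2: Jensen.** Apply Jensen's inequality to the probability measure $\nu/\operatorname{Var}f$ and the convex function $\lambda\mapsto e^{-\lambda t}$:
$$c_P(t)\ge\operatorname{Var}(f)\exp\big(-\bar p\,t\,I_n/(2\operatorname{Var}f)\big).$$

**Step 3: the implication.** If $t_nI_n\not\to\infty$, then $t_nI_n$ is bounded along a subsequence. Since $\operatorname{Var}f_n\ge c>0$ (input (d) below), $c_P(t_n)$ is bounded below by a positive constant along this subsequence. So $c_P(t_n)\to0$ implies $t_nI_n\to\infty$. $\blacksquare$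

## 7. Pivotal sites and the spectral mass $Q$

**Definition (spectral mass).** For a collection $\mathcal A$ of subsets of $D_n$ put $Q(\mathcal A)=\sum_{S\in\mathcal A}\hat f(S)^2$. The total mass is $\mathbb E[f^2]\le1$. We speak of $S$ as a random set "under $Q$"; Markov's and Chebyshev's inequalities hold for measures of mass at most $1$. Put $E_n=\sum_S|S|\hat f(S)^2$.

**Published inputs** (critical site percolation on $\mathbb T$).

* **(G)** Garban–Pte–Schramm is abbreviated GPS below, for Garban–Pete–Schramm, *The Fourier spectrum of critical percolation*, Acta Math. 205 (2010): if $\varepsilon_nn^2\alpha_4(n)\to\infty$, $\varepsilon_n\in(0,1)$, then $\sum_{S\ne\emptyset}\hat f_n(S)^2(1-\varepsilon_n)^{|S|}\to0$.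
* **(a)** Quasi-multiplicativity: $\alpha_4(r_1,r_2)\alpha_4(r_2,r_3)\le C\alpha_4(r_1,r_3)$ and $\alpha_4(r_2)\alpha_4(r_2,r_3)\le C\alpha_4(r_3)$; and $\mathbb P(x\text{ piv})\ge c\,\alpha_4(n)$ for $x\in[n/4,3n/4]^2$ (Kesten, CMP 1987; Nolin, EJP 2008; GPS).
* **(b)** $\alpha_4(r,R)\ge c\,(r/R)^{2-c_0}$ for some $c_0>0$ (Nolin; GPS); $\alpha_4(R)\to0$; $\alpha_4(n)=n^{-5/4+o(1)}$ (Smirnov–Werner 2001).
* **(c)** Half-plane two-arm bound: the probability of an open and a closed arm in a half-annulus of radii $r<R$ centered on the boundary of a half-plane parallel to a side of the box is at most $C\,r/R$ (two-arm half-plane exponent $1$; Nolin, Theorem 24; Werner's Park City lectures; GPS, Section 2).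
* **(d)** The one-arm probability satisfies $\pi_1(K)\to0$, and $\operatorname{Var}f_n\ge c>0$ (Russo–Seymour–Welsh).

Constants $C,c$ may change from line to line. A consequence of (a) and (b) that we use freely is that for $\lambda>1$
$$\alpha_4(r)\le C\,\lambda^{2-c_0}\,\alpha_4(\lambda r), \tag{4}$$
because $\alpha_4(r)\cdot c\lambda^{-(2-c_0)}\le\alpha_4(r)\alpha_4(r,\lambda r)\le C\alpha_4(\lambda r)$.

**Spectral mass at a site.** Let $\nabla_xf=f(\omega^{x+})-f(\omega^{x-})$, where $x$ is set open, respectively closed. As $f$ is increasing, $\nabla_xf=\mathbf 1\{x\text{ piv}\}$. Since $\chi_S(\omega^{x+})-\chi_S(\omega^{x-})$ is $2\chi_{S\setminus x}$ if $x\in S$ and $0$ otherwise,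
$$\nabla_xf=2\sum_{S\ni x}\hat f(S)\chi_{S\setminus x},\qquad Q(x\in S)=\tfrac14\mathbb P(x\text{ piv}),\qquad E_n=\tfrac14I_n. \tag{5}$$
*Check on a row of $k$ sites:* $\hat f(S)=\pm2^{-k}$ for every $S$, so $Q(x\in S)=2^{k-1}2^{-2k}=2^{-k-1}$, and $\frac14\cdot2^{-(k-1)}=2^{-k-1}$.

Let $D_n^\delta$ be the set of sites of $D_n$ at distance at least $\delta n$ from $\partial[0,n]^2$.

**Lemma 4 (the boundary carries little).** For $0<\delta\le\frac12$ and $n\ge n_0(\delta)$,
$$\sum_{x\in D_n\setminus D_n^\delta}\mathbb P(x\text{ piv})\le C\delta^{c_0/2}n^2\alpha_4(n);\qquad\text{and}\qquad I_n\asymp n^2\alpha_4(n)\to\infty .$$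

**Proof.** *Step 1: bound one site.* Let $p$ be the boundary point nearest to $x$, let $d$ be the maximum of $4$ and the distance from $x$ to $p$, and let $\rho$ be the maximum of $d$ and the distance from $p$ to the nearest corner. (When the distance from $x$ to $p$ is at least $4$, the distance from $p$ to the nearest corner is at least $d$ anyway.) We claim
$$\mathbb P(x\text{ piv})\le C\,\alpha_4(d)\,\frac d\rho . \tag{6}$$
Suppose $x$ is pivotal. If $x$ is at distance $d\ge4$ from the boundary, its four arms reach distance at least $d-1\ge d/2$, which has probability at most $\alpha_4(d/2)\le C\alpha_4(d)$ by (4); if $x$ is closer than $4$ we bound this factor by $1\le C\alpha_4(4)$. If $\rho<12d$, (6) follows. If $\rho\ge12d$, look also at the half-annulus around $p$ of radii $3d$ and $\rho/2$. Inside radius $\rho/2$ the box coincides with a half-plane. If $p$ is on a horizontal side, an open path joins $x$ to within distance $1$ of a vertical side, at distance at least $\rho-1\ge\rho/2$ from $p$, and a closed path joins $x$ to the opposite horizontal side;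 both start at distance at most $d+1<3d$ from $p$, so both cross the half-annulus. If $p$ is on a vertical side, use a closed path to the top or bottom and the open path to the opposite side. This has probability at most $C\cdot3d/(\rho/2)$ by (c). The half-annulus is disjoint from $B(x,d/2)\subset B(p,3d/2)$, so the two events are independent and (6) follows.

*Step 2: sum over sites.* There are at most $C2^{i+j}$ sites with $2^i\le d<2^{i+1}$ and $2^j\le\rho<2^{j+1}$: each lies in one of boundedly many rectangles of sides of order $2^i$ and $2^j$ (choose the side and the corner). Here $i\le j\le\log_2n$, and $\alpha_4(d)\le\alpha_4(2^i)$. By (6) each pair $(i,j)$ contributes at most $C2^{i+j}\alpha_4(2^i)2^{i-j}=C2^{2i}\alpha_4(2^i)$. By (4), $\alpha_4(2^i)\le C\alpha_4(n)(n/2^i)^{2-c_0}$. So the sites at distance at most $\delta n$ from the boundary (with $\delta n\ge4$) contribute at most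
$$C\sum_{2^i\le\delta n}2^{2i}\alpha_4(2^i)\big(1+\log_2(n/2^i)\big)\le Cn^2\alpha_4(n)\sum_{2^i\le\delta n}(2^i/n)^{c_0}\big(1+\log_2(n/2^i)\big).$$
Since $y^{c_0/4}(1+\log_2(1/y))$ is bounded on $(0,1]$, the last sum is at most $C\sum_{2^i\le\delta n}(2^i/n)^{3c_0/4}\le C\delta^{3c_0/4}\le C\delta^{c_0/2}$.

*Step 3: the size of $I_n$.* Every site is at distance at most $n/2$ from the boundary, so Step 2 with $\delta=\frac12$ gives $I_n\le Cn^2\alpha_4(n)$. The lower bound follows from (a), as $[n/4,3n/4]^2$ contains at least $cn^2$ sites. Finally (4) with a fixed $r$ gives $n^2\alpha_4(n)\ge cn^{c_0}\to\infty$. $\square$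

In particular $I_n\asymp n^2\alpha_4(n)=n^{3/4+o(1)}$ by (b), as Theorem B states, and $E_n\asymp n^2\alpha_4(n)$ by (5).

**Lemma 5 (spectral sets are large).** For every $\eta>0$ there is $\varepsilon>0$ with $\limsup_nQ(0<|S|\le\varepsilon E_n)\le\eta$.

**Proof.** Otherwise there are $\eta>0$, $\varepsilon_k\to0$ and $n_k\uparrow\infty$ with $Q(0<|S|\le\varepsilon_kE_{n_k})>\eta$. Let $\varepsilon_k'=\min(\frac12,1/(\varepsilon_kE_{n_k}))$. Then $\varepsilon'_kE_{n_k}=\min(E_{n_k}/2,1/\varepsilon_k)\to\infty$. For $|S|\le\varepsilon_kE_{n_k}$ we have $\varepsilon_k'|S|\le1$, and $1-y\ge e^{-2y}$ on $[0,\frac12]$, so $(1-\varepsilon'_k)^{|S|}\ge e^{-2\varepsilon_k'|S|}\ge e^{-2}$. Use noise level $\varepsilon'_k$ at $n=n_k$ and $\frac12$ at all other $n$; as $E_n\asymp n^2\alpha_4(n)$, the hypothesis of (G) holds. But at $n=n_k$ the sum in (G) is at least $\eta e^{-2}$, a contradiction. $\square$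

The next two lemmas describe the geometry of $S$ under $Q$: its points have company nearby, but a far-away location is unlikely to be near $S$.

**Lemma 6 (few isolated points).** For $n\ge n_0(K)$ and $x\in D_n$,
$$Q\big(x\in S,\ S\cap B(x,K)=\{x\}\big)\le\pi_1(K)\,Q(x\in S),$$
where $\pi_1(K)$ is the probability of an open path in $B(x,K)\setminus\{x\}$ from a neighbor of $x$ to distance at least $K-1$ from $x$.

**Proof.** Let $W=B(x,K)\setminus\{x\}$ and let $\mathcal F_{W^c}$ be generated by the states outside $W$. Conditioning on $\mathcal F_{W^c}$ kills exactly those $\chi_T$ with $T\cap W\ne\emptyset$ and fixes the others. Applying it to (5), the left side of the claim equals $\frac14\mathbb E\big[\mathbb P(x\text{ piv}\mid\mathcal F_{W^c})^2\big]$. If $x$ is pivotal, it is joined by open paths (open off $x$, not returning to $x$) to the left and to the right side. The end of one of them is at distance at least $n/2-1>K$ from $x$, so this path leaves $B(x,K)$, and up to then it realizes the one-arm event in $W$. That event is independent of $\mathcal F_{W^c}$,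 so $\mathbb P(x\text{ piv}\mid\mathcal F_{W^c})\le\pi_1(K)$. Hence the left side is at most $\frac14\pi_1(K)\mathbb P(x\text{ piv})=\pi_1(K)Q(x\in S)$. $\square$

**Lemma 7 (two points).** There are $r_1$ and $C_\delta$ such that for $x\in D_n^\delta$ and $w\in D_n$ with $r=|x-w|\in[r_1,\delta n/8]$,
$$Q(x,w\in S)\le C_\delta\,\alpha_4(r/3)\,\alpha_4(n).$$

**Proof.** As in (5), $\nabla_x\nabla_wf=4\sum_{S\ni x,w}\hat f(S)\chi_{S\setminus\{x,w\}}$, and it takes values in $\{-1,0,1\}$ because $\nabla_xf\in\{0,1\}$. So $Q(x,w\in S)=\frac1{16}\mathbb P(\nabla_x\nabla_wf\ne0)$. If $\nabla_x\nabla_wf\ne0$, then $x$ is pivotal in $\omega^{w+}$ or in $\omega^{w-}$, and $w$ is pivotal in $\omega^{x+}$ or in $\omega^{x-}$. Consider three regions: $B(x,r/3)\setminus\{x\}$, $B(w,r/3)\setminus\{w\}$, and the annulus of radii $2r$ and $\delta n-1$ around $x$. They lie in the box, are disjoint (the second is inside $B(x,4r/3)$), and contain neither $x$ nor $w$. The sides are at distance at least $\delta n$ from $x$ and at least $7\delta n/8$ from $w$, so the arms of the pivotal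 site cross these regions: there are four alternating arms in each, and the states of $x,w$ do not matter. By independence, the probability is at most
$$\alpha_4(r/3)^2\,\alpha_4(2r,\delta n-1)\le C\alpha_4(r/3)\,\alpha_4(2r)\,\alpha_4(2r,\delta n-1)\le C\alpha_4(r/3)\,\alpha_4(\delta n-1)\le C_\delta\,\alpha_4(r/3)\,\alpha_4(n),$$
by (4), (a), (4). Here $r_1$ is a constant large enough to make all radii admissible ($r/3$ at least a fixed constant and $2r<\delta n-1$). $\square$

## 8. Noise sees $|S|$, exclusion conserves it

A sensible first attempt at the forward half of Theorem B is to imitate independent noise. If each site is resampled with probability $\varepsilon$, the covariance of $f$ before and after is exactly $\sum_{S\ne\emptyset}\hat f(S)^2(1-\varepsilon)^{|S|}$, which is small as soon as spectral sets are large. For exclusion, (3) has the off-diagonal terms $\hat f(S)\hat f(S')p_t(S,S')$, and $|S'|=|S|$. Knowing that $|S|$ is large does not help. For the normalized sum $g$ of all $\chi_S$ with $S\subset D_n$, $|S|=k$, under exclusion confined to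 $D_n$, we have $e^{tL}g=g$ for all $t$, although all spectral mass sits at size $k$. So we must use the *shape* of $S$.

Lemmas 6 and 7 suggest what to use: under $Q$ most points of $S$ have another point of $S$ close by, and if we move a point to a new place it will most often be isolated. A second attempt would then be to find a family $\mathcal G$ of "clustered" sets carrying almost all of $Q$, which the walk leaves: $p_s(S,\mathcal G)\approx0$ for $S\in\mathcal G$. But at the short times we care about only a small fraction of the points has moved, so a family such as "few isolated points compared with accompanied ones" is not left at all. We will see this precisely at the end of Section 9. The remedy is to ask for less: not that the walk leaves $\mathcal G$, but that on $\mathcal G$ a certain integer-valued count *goes up* with high probability. Since $p_s$ is symmetric, a count that rises from most $S$ to most $S'$, and also from most $S'$ to most $S$, leaves no room for terms $p_s(S,S')$ with both sets in $\mathcal G$.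

For such a count to have a computable law, we want a dynamics in which the points that decide what "accompanied" means do not move. This is where the comparison from Sections 1 and 4 enters.

## 9. Random sparse pairs and the count $N_-$

Fix $m\ge2$. Cut every line $\{z+ju:j\in\mathbb Z\}$ into segments of $m$ consecutive points; these segments partition $\mathbb T$. Let $V_n$ be the set of segments $v\subset D_n$. For each $v\in V_n$ choose independently a uniform ordered pair $(x_v,y_v)$ of distinct sites of $v$. Let
$$Z=\bigcup_{v\in V_n}\{x_v,y_v\},\qquad L_Z=\sum_{v\in V_n}(U_{x_vy_v}-1).$$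
We also write $Z$ for the whole choice of pairs, and $\mathbb P_Z$ for its law.

**Step 1: $L_Z$ is dominated by $L_P$.** Join $x_v$ to $y_v$ inside $v$ by steps $\pm u$; the path has at most $m-1$ edges $\{z,z+u\}\subset D_n$, each with $P(z,z+u)\ge\kappa$, and edges from different segments are different. By (1) and Lemma 1,
$$\langle g,-L_Zg\rangle=\tfrac12\sum_v\|U_{x_vy_v}g-g\|^2\le\tfrac12\sum_v4m\sum_{e\subset v}\|U_eg-g\|^2\le\frac{4m}\kappa\cdot\tfrac12\sum_{\{x,y\}}P(x,y)\|U_{xy}g-g\|^2 ,$$
that is, using (2),
$$-L_Z\le\frac{4m}\kappa\,(-L_P)\qquad\text{for every realization of }Z. \tag{7}$$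

**Step 2: the dynamics of $L_Z$ is explicit.** The swaps for different $v$ commute, and $e^{s(U-1)}=e^{-s}(\cosh s+U\sinh s)$ for an involution $U$. So under $e^{sL_Z}$ each pair is independently exchanged with probability
$$q_s=e^{-s}\sinh s=\tfrac12(1-e^{-2s}),\qquad q_s\ge0.4\,s\quad(0\le s\le1),$$
the last bound because $q_s$ is concave with $q_0=0$ and $q_1>0.43$. Let $p_s^Z(S,S')$ be the transition probabilities; they are symmetric.

**Step 3: the count.** Fix $K$. For finite $S$ put $S_0=S\setminus Z$ and call a site $z$ *near* if $B(z,K)\cap S_0\ne\emptyset$. Let $V_{as}(S)$ be the set of $v\in V_n$ for which exactly one of $x_v,y_v$ is in $S$ and exactly one of $x_v,y_v$ is near. Split it: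

* $N_+(S)$ is the number of $v\in V_{as}(S)$ for which the one in $S$ is the near one;
* $N_-(S)$ is the number of $v\in V_{as}(S)$ for which the one in $S$ is not the near one.

*Example.* One pair $(x,y)$, and $S=\{x,w\}$ with $w\notin\{x,y\}$, $|w-x|\le K<|w-y|$. Then $S_0=\{w\}$, $x$ is near, $y$ is not, and $N_+(S)=1$, $N_-(S)=0$. After the exchange, $S'=\{y,w\}$ has $N_+(S')=0$, $N_-(S')=1$.

**Step 4: the law of the increment.** Exchanges move points only within $Z$, so $S_0$, the notion of near, and $V_{as}$ do not change. An exchange in $v\in V_{as}$ toggles its type. Hence under $p_s^Z(S,\cdot)$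
$$N_-(S')-N_-(S)\overset d=X-Y,\qquad X\sim\mathrm{Bin}(N_+(S),q_s),\quad Y\sim\mathrm{Bin}(N_-(S),q_s)\text{ independent}. \tag{8}$$

We can now make the remark in Section 8 precise. Suppose $N_-(S)=0$ and at most one fifth of the $N_+(S)=N$ pairs of $V_{as}(S)$ get exchanged, say $X\le N/5$ of them. Then $N_-(S')=X\le\frac14(N-X)=\frac14N_+(S')$. So the family $\{N_-\le\frac14N_+\}$ is not left from such an $S$ when $q_s$ is small. But $N_-$ itself has increased unless $X=0$.

## 10. Most spectral sets have $N_+$ of order $E_n$ and $N_-\le\frac14N_+$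

**Proposition 8.** For every $\eta>0$ there are $K,m$ and $c>0$ such that, with $\mathcal G_Z=\{S:N_+(S)\ge cE_n,\ N_-(S)\le\frac14N_+(S)\}$,
$$\limsup_n\,(Q\otimes\mathbb P_Z)(S\ne\emptyset,\ S\notin\mathcal G_Z)\le3\eta .$$

**Step 1: choose the constants, in this order.** Take $\varepsilon$ from Lemma 5 and put $\tau=\eta\varepsilon/72$. By Lemma 4 and (5) choose $\delta$ with $\sum_{x\in D_n\setminus D_n^\delta}Q(x\in S)\le\frac{\eta\varepsilon}2E_n$ for large $n$. Let $C'_\delta=C_\delta C$, where $C_\delta$ is from Lemma 7 and $|D_n|\alpha_4(n)\le CE_n$. Choose $K$ with $\pi_1(K)\le\tau/4$, and let $|B_K|$ be the maximal number of sites in a ball of radius $K$. Choose $R\ge\max(2K,2r_1)$ with $C'_\delta|B_K|\alpha_4(R/6)\le\tau/4$, possible since $\alpha_4(R)\to0$. Finally choose $m\ge2$ with $2/m\le\tau/4$ and $2R/(m-1)\le\tau/4$. Let $n$ be large; in particular every point of $D_n^\delta$ lies in a segment of $V_n$ (segments have diameter $(m-1)|u|<\delta n$), and $m|u|+K\le\delta n/8$.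

**Step 2: reduce to counting bad segments.** Put $S^\delta=S\cap D_n^\delta$, $W'=\#\{v:x_v\in S^\delta\}$, and

* $b_1=\#\{v:x_v\in S,\ S\cap B(x_v,K)=\{x_v\}\}$ (isolated in $S$);
* $b_2=\#\{v:x_v\in S,\ S\cap B(x_v,K)\ne\{x_v\},\ x_v\text{ not near}\}$ (company only from $Z$);
* $b_3=\#\{v:x_v\in S^\delta,\ (S\setminus\{x_v\})\cap B(y_v,K)\ne\emptyset\}$ (the partner site is not far from $S$).

Suppose $x_v\in S^\delta$ and $v$ is counted in none of $b_1,b_2,b_3$. Not being in $b_1$ or $b_2$, $x_v$ is near. Not being in $b_3$, $y_v\notin S$ (as $y_v\in B(y_v,K)$ and $y_v\ne x_v$), and $y_v$ is not near (as $S_0\subset S\setminus\{x_v\}$). So $v$ contributes to $N_+$, and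
$$N_+\ge W'-b_1-b_2-b_3 .$$
If $v$ contributes to $N_-$, the one of $x_v,y_v$ in $S$ is not near. If it is $x_v$, then $v$ is counted in $b_1$ or $b_2$; if it is $y_v$, then $v$ is counted in the analogues of $b_1,b_2$ with $x_v$ and $y_v$ interchanged. The law of $(x_v,y_v)$ is symmetric and "near" depends only on the set $Z$, so
$$\mathbb EN_-\le2\,\mathbb E(b_1+b_2).$$

**Step 3: expectations under $Q\otimes\mathbb P_Z$.** Recall that $\mathbb P(x_v=x)=1/m$ for $x\in v$, that $S$ and $Z$ are independent, and that $\sum_xQ(x\in S)=E_n$.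

*For $b_1$.* Lemma 6 gives $\mathbb Eb_1\le\pi_1(K)E_n/m$.

*For $b_2$.* Given $S$ and $x_v=x$ with $x\in S$, $S\cap B(x,K)\ne\{x\}$, fix some $w\in S\cap B(x,K)\setminus\{x\}$. If $x$ is not near, then $w\notin S_0$, so $w\in Z$. Given $x_v=x$, this has probability at most $2/m$ if $w\notin v$, and $1/(m-1)\le2/m$ if $w\in v$. So $\mathbb Eb_2\le\frac2m\cdot\frac{E_n}m$.

*For $b_3$.* Given $x_v=x$, $y_v$ is uniform on the $m-1$ points of $v\setminus\{x\}$. At most $2R$ of them are within distance $R$ of $x$, as $|u|\ge1$; for these, bound the event by $\{x\in S\}$. If $y\in v$ has $|y-x|>R$, every $w\in B(y,K)$ satisfies $r_1\le R/2\le R-K\le|w-x|\le m|u|+K\le\delta n/8$, so Lemma 7 bounds $Q(x,w\in S)$ by $C_\delta\alpha_4(R/6)\alpha_4(n)$ for $x\in D_n^\delta$. Summing over $w$ and $x$,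
$$\mathbb Eb_3\le\frac1m\Big[\frac{2R}{m-1}E_n+|D_n|\,|B_K|\,C_\delta\,\alpha_4(R/6)\,\alpha_4(n)\Big]\le\frac{E_n}m\Big[\frac{2R}{m-1}+C_\delta'|B_K|\,\alpha_4(R/6)\Big].$$

By the choice of constants, $\mathbb E(b_1+b_2+b_3)\le\tau E_n/m$ and $\mathbb EN_-\le2\tau E_n/m$.

**Step 4: discard four bad events.** Let $c=\varepsilon/(8m)$ and let $S\ne\emptyset$.

1. $0<|S|\le\varepsilon E_n$. The limsup of its mass is at most $\eta$, by Lemma 5.
2. $|S\setminus S^\delta|>\varepsilon E_n/2$. By Markov its mass is at most $\frac{\eta\varepsilon E_n/2}{\varepsilon E_n/2}=\eta$. Off 1 and 2, $|S^\delta|\ge\varepsilon E_n/2$.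
3. $|S^\delta|\ge\varepsilon E_n/2$ and $W'<|S^\delta|/(2m)$. Given $S$, $W'$ is a sum of independent indicators over $v$, with mean $|S^\delta|/m$ (every point of $S^\delta$ is in a segment of $V_n$) and variance at most its mean. By Chebyshev the conditional probability is at most $4m/|S^\delta|\le8m/(\varepsilon E_n)\to0$. Off 1–3, $W'\ge\varepsilon E_n/(4m)$.
4. $b_1+b_2+b_3>\varepsilon E_n/(8m)$, of mass at most $8\tau/\varepsilon$ by Markov, or $N_->\varepsilon E_n/(32m)$, of mass at most $64\tau/\varepsilon$. Together at most $72\tau/\varepsilon=\eta$.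

Off 1–4, $N_+\ge\frac{\varepsilon E_n}{4m}-\frac{\varepsilon E_n}{8m}=cE_n$ and $N_-\le\frac{\varepsilon E_n}{32m}=\frac14cE_n\le\frac14N_+$, so $S\in\mathcal G_Z$. The limsup of the mass of the union of 1–4 is at most $3\eta$. $\square$

## 11. A symmetric kernel along which $N_-$ rises

Fix $\eta$ and take $K,m,c$ from Proposition 8. Let $0<s\le1$.

**Step 1: from $\mathcal G_Z$ the count rises.** Let $S\in\mathcal G_Z$. In (8), $\mathbb E(X-Y)=q_s(N_+-N_-)\ge\frac34q_sN_+$ and $\operatorname{Var}(X-Y)\le q_s(N_++N_-)\le\frac54q_sN_+$. By Chebyshev $\mathbb P(X-Y\le0)\le\frac{5/4}{9/16}\cdot\frac1{q_sN_+}=\frac{20}{9\,q_sN_+}$, so under $p_s^Z(S,\cdot)$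
$$\mathbb P\big(N_-(S')\le N_-(S)\big)\le\delta_s:=\min\Big(1,\frac3{q_s\,cE_n}\Big). \tag{9}$$

**Step 2: isolate the good part of $f$.** Write $\tilde f=f_{\mathcal G}+f_{\mathcal B}$, where $f_{\mathcal G}$ collects the terms with $S\in\mathcal G_Z$, $S\ne\emptyset$. The operator $T=e^{sL_Z}$ is self-adjoint, positive and a contraction, and $\langle a+b,T(a+b)\rangle\le2\langle a,Ta\rangle+2\langle b,Tb\rangle$ because $\langle a-b,T(a-b)\rangle\ge0$. So
$$c_Z(s):=\langle\tilde f,e^{sL_Z}\tilde f\rangle\le2\langle f_{\mathcal G},e^{sL_Z}f_{\mathcal G}\rangle+2\,Q(S\ne\emptyset,\,S\notin\mathcal G_Z).$$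

**Step 3: the good part is small.** We have $\langle f_{\mathcal G},e^{sL_Z}f_{\mathcal G}\rangle\le\sum_{S,S'\in\mathcal G_Z}|\hat f(S)||\hat f(S')|\,p_s^Z(S,S')$. Split according to whether $N_-(S)<N_-(S')$, $N_-(S)>N_-(S')$ or $N_-(S)=N_-(S')$. The first two parts are equal, by symmetry of $p_s^Z$. Apply Cauchy–Schwarz to the first one, and in the second factor read the step backward, from $S'$ to $S$:
$$\Big(\sum_{S,S'}\hat f(S)^2p_s^Z(S,S')\Big)^{1/2}\Big(\sum_{S'\in\mathcal G_Z}\hat f(S')^2\sum_{S:\,N_-(S)<N_-(S')}p_s^Z(S',S)\Big)^{1/2}\le1\cdot\sqrt{\delta_s}.$$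
Here we used (9) for the walk started at $S'\in\mathcal G_Z$: seen from $S'$, the count has gone *down*. In the third part use $|\hat f(S)||\hat f(S')|\le\frac12(\hat f(S)^2+\hat f(S')^2)$ and symmetry; it is at most $\sum_{S\in\mathcal G_Z}\hat f(S)^2\,\mathbb P(N_-(S')=N_-(S))\le\delta_s$. Since $\delta_s\le1$, the total is at most $2\sqrt{\delta_s}+\delta_s\le3\sqrt{\delta_s}$. Hence
$$c_Z(s)\le6\sqrt{\delta_s}+2\,Q(S\ne\emptyset,\,S\notin\mathcal G_Z). \tag{10}$$

## 12. Theorem B: $t_nI_n\to\infty$ implies decorrelation

Let $t_nI_n\to\infty$. Since $c_P$ is nonincreasing, $c_P(t_n)\le c_P(\min(t_n,1))$, and since $I_n\to\infty$ (Lemma 4), $\min(t_n,1)I_n\to\infty$. So we may assume $t_n\le1$.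

Fix $\eta>0$ and $h\in(0,1)$, take $K,m,c$ from Proposition 8, and put $s_n=h\kappa t_n/(4m)\le1$. For each $Z$, apply Lemma 2 on $\mathcal H_n$ with $A=-L_Z$, $B=-L_P$, $C=4m/\kappa$ (this is (7)), and $g=\tilde f$; then average over $Z$ and use (10):
$$c_P(t_n)\le2h+2\,\mathbb E_Zc_Z(s_n)\le2h+12\sqrt{\delta_{s_n}}+4\,(Q\otimes\mathbb P_Z)(S\ne\emptyset,\,S\notin\mathcal G_Z).$$
Now $q_{s_n}E_n\ge0.4\,s_nE_n=0.1\cdot\frac{h\kappa}{4m}\,t_nI_n\to\infty$, with $h,m,c,\kappa$ fixed, so $\delta_{s_n}\to0$. By Proposition 8, $\limsup_nc_P(t_n)\le2h+12\eta$. As $h$ and $\eta$ are arbitrary, $c_P(t_n)\to0$.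

Together with Section 6 (the converse and the lower bound) and Lemma 4 with (b) (the size of $I_n$), this proves Theorem B. For nearest-neighbor exclusion, where $u=e_1$, $\kappa=1$, $\bar p=6$, it proves again that the covariance tends to $0$ for every fixed $t>0$, and it shows that for times $t_n$ it tends to $0$ if and only if $t_n\,n^2\alpha_4(n)\to\infty$, the threshold being $n^{-3/4+o(1)}$. $\blacksquare$
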